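# A cardinal-preserving forcing with finite conditions for $\square_{\omega_1}$

## 1. Finite chains of models of two sizes

All the work in this talk is carried by one kind of finite object. It is a chain
$$Q_0\in Q_1\in\dots\in Q_{n-1}$$
of elementary submodels, some countable and some transitive of size $\omega_1$, such that whenever a countable $M$ and a transitive $W\in M$ are in the chain, so is $M\cap W$. We first build the models and the chains. Section 2 says what they are for.

**Notation.** $[X]^\omega$ is the set of countable (possibly finite) subsets of $X$. A set $C\subseteq[X]^\omega$ is *club* if it is $\subseteq$-cofinal in $[X]^\omega$ and closed under unions of $\subseteq$-increasing $\omega$-sequences. $S^2_1=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}$. $H(\kappa)$ is the set of all sets whose transitive closure has size $<\kappa$. If $|X|=\omega_1$, a *filtration* of $X$ is a $\subseteq$-increasing continuous sequence $(a_i:i<\omega_1)$ of countable sets with union $X$. For example, if $h:\omega_1\to X$ is a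 bijection, then $(h[i]:i<\omega_1)$ is a filtration of $X$. Three standard observations:

* (F1) Two filtrations $(a_i),(b_i)$ of $X$ agree at club many $i$. The set $\{i:a_i=b_i\}$ is closed by continuity. Given $i_0$, choose $i_0<i_1<\cdots$ with $a_{i_n}\subseteq b_{i_{n+1}}$ and $b_{i_n}\subseteq a_{i_{n+1}}$; at $i=\sup_n i_n$ we get $a_i=b_i$.
* (F2) If $C$ is club in $[X]^\omega$, then $a_i\in C$ for club many $i$. The set of such $i$ is closed. For unboundedness, choose alternately indices $i_n$ and $y_n\in C$ with $a_{i_n}\subseteq y_n\subseteq a_{i_{n+1}}$ and $y_n \subseteq y_{n+1}$; then $a_{\sup i_n}=\bigcup_n y_n\in C$.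
* (F3) If $c\subseteq\omega_1$ is club, then $\{a_i:i\in c\}$ is club in $[X]^\omega$. It is cofinal. If $a_{i_0}\subseteq a_{i_1}\subseteq\cdots$ with each $i_n\in c$ chosen minimal for its set, then the $i_n$ are nondecreasing, $\sup_n i_n\in c$, and the union is $a_{\sup i_n}$.

**The models $K_\alpha$.** Fix a function $e:\omega_2\to[\omega_2]^\omega$; on first hearing, take it constantly $\emptyset$. Let $\lhd$ be a well-order of $H(\omega_2)$. Build a $\subseteq$-increasing continuous sequence $(K_\alpha:\alpha<\omega_2)$ with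
$$K_\alpha\prec(H(\omega_2),\in,\lhd),\quad |K_\alpha|=\omega_1,\quad \omega_1\subseteq K_\alpha,\quad \langle K_\xi:\xi\le\alpha\rangle,\ e(\alpha)\in K_{\alpha+1}.$$
Each $K_\alpha$ is transitive: a nonempty $y\in K_\alpha$ has size at most $\omega_1$, so by elementarity it is the image of some $f:\omega_1\to y$ in $K_\alpha$, and $\omega_1\subseteq K_\alpha$ gives $y\subseteq K_\alpha$. So $\langle K_\xi:\xi\le\alpha\rangle\in H(\omega_2)$, and the construction makes sense. Put $K=\bigcup_{\alpha<\omega_2}K_\alpha\prec H(\omega_2)$. It is transitive of size $\omega_2$. The ordinals $K_\alpha\cap\mathrm{Ord}$ are strictly increasing, since $K_\alpha\in K_{\alpha+1}$, so $K\cap\mathrm{Ord}=\omega_2$. Let $h_\alpha$ be the $\lhd$-least bijection $\omega_1\to K_\alpha$; it is definable from $K_\alpha$, so $h_\alpha\in K_{\alpha+1}$.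

**The set $T_0$ and the structure $\mathfrak K$.** Let $T_0$ be the set of $\alpha\in S^2_1$ with $K_\alpha\cap\omega_2=\alpha$ for which there is a club $c\subseteq\omega_1$ with $h_\alpha[i]\in K_\alpha$ for all $i\in c$. So $K_\alpha$ contains club many members of its own filtration. Choose such a club $c_\alpha$ for each $\alpha\in T_0$, and let
$$\mathfrak K=\bigl(K;\in,\{(\alpha,K_\alpha):\alpha<\omega_2\},\{(\alpha,h_\alpha):\alpha<\omega_2\},T_0,\{(\alpha,i):\alpha\in T_0,\ i\in c_\alpha\}\bigr).$$

**Definition (nodes).** Put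
$$T=\{\alpha\in T_0:\mathfrak K{\restriction}K_\alpha\prec\mathfrak K\},\qquad \mathcal T=\{K_\alpha:\alpha\in T\},\qquad \mathcal S=\{M\in K:M\text{ countable},\ M\prec\mathfrak K\}.$$
Elements of $\mathcal S\cup\mathcal T$ are called nodes. For a node $Q$ let $\delta(Q)=\sup(Q\cap\omega_2)$. Since $Q\cap\omega_2$ is closed under successor, $\delta(Q)$ is a limit ordinal not in $Q$, and it is $<\omega_2$. For $M\in\mathcal S$ let $i_M=M\cap\omega_1$. Note $\delta(K_\alpha)=\alpha$ for $\alpha\in T$.

**Fact 1.** If $M\in\mathcal S$, then $i_M$ is a countable limit ordinal and $i_M\notin M$. Countable elements of any node are subsets of it. Finite subsets of a node are elements of it. Hence, if $M\in M'\in Q$ with $M'\in\mathcal S$ and $Q$ a node, then $M\in Q$; in particular $\in$ is transitive on $\mathcal S$.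

*Proof.* A countable nonempty $y\in M$ is the range of some $f:\omega\to y$ in $K$, so of some such $f\in M$, and $\omega\subseteq M$; hence $y\subseteq M$. Nodes in $\mathcal T$ are transitive. Applied to countable ordinals in $M$ this shows that $M\cap\omega_1$ is an ordinal; it is a limit, and $i_M\in M$ would give $i_M\in i_M$. Finite subsets are handled by elementarity. Finally $M'\subseteq Q$. $\square$

**Fact 2.** If $Q\in R$ are nodes, then $\delta(Q)\in R$, so $\delta(Q)<\delta(R)$.

*Proof.* $\delta(Q)$ is definable from $Q$ in $K$, and $R\prec K$. $\square$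

**Fact 3.** If $W=K_\alpha\in\mathcal T$, $M\in\mathcal S$ and $W\in M$, then $M\cap W=h_\alpha[i_M]$, $M\cap W\in W$, $M\cap W\in\mathcal S$, $i_{M\cap W}=i_M$, and $M\cap W\notin M$.

*Proof.* We have $\alpha=W\cap\mathrm{Ord}\in M$, so $h_\alpha\in M$. As $h_\alpha$ is a bijection from $\omega_1$ onto $W$ lying in $M$, an element $h_\alpha(i)$ of $W$ is in $M$ exactly when $i\in M$; so $M\cap W=h_\alpha[i_M]\in K$. By elementarity $c_\alpha\cap i_M$ is unbounded in $i_M$, so $i_M\in c_\alpha$, which says $M\cap W=h_\alpha[i_M]\in K_\alpha=W$. For elementarity, let $a\in M\cap W$ be a tuple and $\mathfrak K{\restriction}W\models\exists v\,\varphi(v,a)$. Relativizing to the parameter $W\in M$, the statement that some $v\in W$ satisfies $\varphi^W(v,a)$ holds in $\mathfrak K$, so there is such a $v$ in $M\cap W$. By the Tarski–Vaught test $M\cap W\prec\mathfrak K{\restriction}K_\alpha\prec\mathfrak K$. So $M\cap W\in\mathcal S$. Next, $i_{M\cap W}=i_M$ because $\omega_1\subseteq W$. If $M\cap W\in M$, then $i_M=(M\cap W)\cap\omega_1\in M$,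 contradicting Fact 1. $\square$

**Fact 4.** If $V\in W$ are in $\mathcal T$, then $V\subseteq W$, so $(M\cap W)\cap V=M\cap V$ for every $M$.

**Definition (closed chain).** A finite set $s$ of nodes is a closed chain if it can be enumerated as $Q_0,\dots,Q_{n-1}$ with $Q_k\in Q_{k+1}$ for all $k<n-1$, and $M\cap W\in s$ whenever $M\in s\cap\mathcal S$, $W\in s\cap\mathcal T$ and $W\in M$.

By Fact 2, $\delta$ is strictly increasing along the enumeration, hence injective on $s$. "Below" and "above" for nodes of $s$ always refer to $\delta$.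

**Example.** Let $W\in\mathcal T$, $M\in\mathcal S$, $W\in M$. The set $\{W,M\}$ is an $\in$-chain but not closed. Adding $M\cap W$ gives
$$M\cap W\ \in\ W\ \in\ M ,$$
a closed chain: Fact 3 gives the first membership, and $W\notin M\cap W$ since $W\notin W$. But $M\cap W\notin M$: membership is not transitive along a closed chain. If also $V\in\mathcal T\cap M$ and $V\in W$, then
$$M\cap V\in V\in M\cap W\in W\in M$$
is a closed chain, since $(M\cap W)\cap V=M\cap V$. Again $M\cap V$ and $M\cap W$ are missing from $M$. They lie in the "gaps" $[\delta(M\cap V),\delta(V))$ and $[\delta(M\cap W),\delta(W))$. Lemma 3(b) below says that such gaps account for everything below $M$ that is missing from $M$.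

## 2. Square sequences, and why the conditions should be finite

The chains will be the main part of the conditions of a forcing notion that answers the following question, taken from "A forcing notion collapsing $\aleph_3$ and preserving all other cardinals" (https://core.ac.uk/download/196595108.pdf).

**Definition.** A $\square_{\omega_1}$ sequence is a sequence $(C_\alpha:\alpha<\omega_2,\ \alpha\text{ limit})$ such that for every limit $\alpha<\omega_2$: $C_\alpha$ is a club subset of $\alpha$, its order type is at most $\omega_1$, and whenever $\beta<\alpha$ is a limit point of $C_\alpha$ we have $C_\beta=C_\alpha\cap\beta$.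

Does ZFC prove that some forcing notion preserves all cardinals and adds such a sequence? The answer is yes. For $e:\omega_2\to[\omega_2]^\omega$ let
$$B_e=\{\alpha\in S^2_1:\ \{e(\xi):\xi<\alpha\}\text{ contains a club of }[\alpha]^\omega\}.$$

**Theorem 1 (ZFC).** For every $e:\omega_2\to[\omega_2]^\omega$ there is a poset $P$, with finite conditions and $|P|\le\aleph_2$, such that $P$ preserves all cardinals and cofinalities, preserves stationary subsets of $\omega_1$, preserves the stationarity of every stationary $A\subseteq B_e$, and forces $\square_{\omega_1}$.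

Taking any $e$ answers the question.

**Example ($B_e$).** If $e$ is constantly $\emptyset$, then $B_e=\emptyset$, since $\{\emptyset\}$ contains no club of $[\alpha]^\omega$. If CH holds, then $|[\beta]^\omega|\le\omega_1$ for every $\beta<\omega_2$. Countable subsets of $\omega_2$ are bounded, so some $e$ enumerates all of $[\omega_2]^\omega$. For club many $\alpha$ we have $[\beta]^\omega\subseteq\{e(\xi):\xi<\alpha\}$ for all $\beta<\alpha$. If such an $\alpha$ has cofinality $\omega_1$, then $[\alpha]^\omega=\bigcup_{\beta<\alpha}[\beta]^\omega\subseteq\{e(\xi):\xi<\alpha\}$. So under CH some $B_e$ contains almost all of $S^2_1$.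

**Small ordinals by hand.** Put $C_\alpha=\alpha$ for limit $\alpha\le\omega_1$. For limit $\alpha$ with $\omega_1\cdot\xi<\alpha\le\omega_1\cdot(\xi+1)$, $\xi\ge1$, put $C_\alpha=\{\beta:\omega_1\cdot\xi<\beta<\alpha\}$. Coherence is immediate: a limit point $\beta<\alpha$ of $C_\alpha$ lies in the same block. What remains are the ordinals $\alpha=\omega_1\cdot\lambda$ with $\lambda$ limit. As long as $\lambda<\alpha$ we can copy: $C_\alpha=\{\omega_1\cdot\mu:\mu\in C_\lambda\setminus\{0\}\}$. Below $\omega_1^\omega$, the first fixed point of $\xi\mapsto\omega_1\cdot\xi$ after $0$, this recursion works: a limit point of $C_\alpha$ below $\alpha$ has the form $\omega_1\cdot\mu$ with $\mu$ a limit point of $C_\lambda$, and $C_\mu=C_\lambda\cap\mu$ copies to $C_{\omega_1\cdot\mu}=C_\alpha\cap\omega_1\cdot\mu$. At an $\alpha$ with $\omega_1\cdot\alpha=\alpha$ the rule defines $C_\alpha$ in terms of itself and stops.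

**A first attempt: force with initial segments.** Let $\mathbb Q$ consist of the sequences $p=(C_\xi:\xi\le\gamma,\ \xi\text{ limit})$, $\gamma<\omega_2$ limit, that satisfy the clauses of the definition up to $\gamma$, ordered by end extension. Nothing is wrong with coherence; the trouble is with cardinals above $\omega_2$. Let $A\subseteq\omega_1$ be in $V$ and let $p\in\mathbb Q$ have top $\gamma$. Extend $p$ up to $\gamma+\omega_1$ as follows. For $i<\omega_1$ let
$$C_{\gamma+\omega\cdot(i+1)}=\{\gamma+\omega\cdot i+n: n\ge n_i\},\qquad n_i=1\text{ if }i\in A,\quad n_i=2\text{ if }i\notin A ,$$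
and for limit $i\le\omega_1$ let $C_{\gamma+\omega\cdot i}=\{\gamma+\omega\cdot j:0<j<i\}$. The sets of the first kind have type $\omega$, with no limit points below their supremum. A limit point of a set of the second kind is $\gamma+\omega\cdot j$ with $j$ limit, and coherence holds there. So this is a condition. By density, in the extension every $A\in\mathcal P(\omega_1)^V$ has the form
$$\{i<\omega_1:\ \min C_{\gamma+\omega\cdot(i+1)}=\gamma+\omega\cdot i+1\}$$
for some limit $\gamma<\omega_2^V$. Thus $\mathbb Q$ makes $|\mathcal P(\omega_1)^V|\le|\omega_2^V|$. If $2^{\omega_1}\ge\omega_3$ in $V$, then $\mathbb Q$ collapses $\omega_3$. A condition has room for an arbitrary subset of $\omega_1$, and this is where the attempt stops.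

**What the chains are for.** We use finite conditions made of elements of $K$. Since $|K|=\omega_2$, there are only $\omega_2$ many, so $P$ is $\omega_3$-c.c. and nothing at or above $\omega_3$ can be collapsed. The danger moves to $\omega_1$ and $\omega_2$. To protect $\omega_1$, a condition may contain countable models $M\in\mathcal S$; having $M$ in the condition will make it generic over $M$. To protect $\omega_2$, it may contain models $W\in\mathcal T$ of size $\omega_1$, with the same effect. The models also supply the points of the clubs: the traces $M\cap W\in W$ give ordinals $\delta(M\cap W)$ below $\delta(W)$.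

Some recalled definitions. A condition $r$ is $(N,P)$-*generic* if for every dense $D\in N$ the set $D\cap N$ is predense below $r$. A set $A\subseteq\omega_1$ or $A\subseteq\omega_2$ is *stationary* if it meets every club. "$\theta$ large regular" means that $H(\theta)$ contains all objects under discussion and computes the relevant forcing relation correctly.

## 3. There are enough nodes

This section shows that nodes occur as traces on $K$ of elementary submodels of $H(\theta)$, and that $B_e$ is, up to a nonstationary set, contained in $T$. Without it the forcing might have no nodes at all.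

**Lemma 2.** Let $\theta$ be large regular and $x\in H(\theta)$.

(A) There are a continuous increasing chain $(N_i:i<\omega_1)$ of countable elementary submodels of $H(\theta)$ and $N=\bigcup_iN_i$ with $x\in N_0$, $\omega_1\subseteq N$, $\alpha:=N\cap\omega_2\in T$, $N\cap K=K_\alpha$, and for club many $i$: $N_i\cap\omega_1=i$ and $N_i\cap K\in\mathcal S$. In particular $T$ is stationary in $\omega_2$.

(B) Whenever $N\prec H(\theta)$, $\mathfrak K\in N$, $\omega_1\subseteq N$ and $|N|=\omega_1$, then $\alpha=N\cap\omega_2$ is an ordinal and $N\cap K=K_\alpha$.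

(C) $B_e\setminus T$ is nonstationary.

*Proof of (B).* Each nonzero $\xi\in N\cap\omega_2$ is the image of $\omega_1$ under a function in $N$, and $\omega_1\subseteq N$, so $\xi\subseteq N$. So $N\cap\omega_2=\alpha$ is an ordinal, a limit, and $<\omega_2$ as $|N|=\omega_1$. If $y\in N\cap K$, then the least $\xi$ with $y\in K_\xi$ is in $N\cap\omega_2=\alpha$, so $y\in K_\alpha$. Conversely, for $\xi<\alpha$ we have $K_\xi\in N$ and $|K_\xi|=\omega_1\subseteq N$, so $K_\xi\subseteq N$; and $K_\alpha=\bigcup_{\xi<\alpha}K_\xi$ by continuity.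

*Proof of (A).* Choose countable $N_i\prec H(\theta)$, continuous, with $x,\mathfrak K\in N_0$ and $i,N_i\in N_{i+1}$. Then $\omega_1\subseteq N$. The ordinals $\sup(N_i\cap\omega_2)\in N_{i+1}$ are cofinal in $\alpha=N\cap\omega_2$ and strictly increasing, so $\mathrm{cf}(\alpha)=\omega_1$. By (B), $N\cap K=K_\alpha$, so $K_\alpha\cap\omega_2=\alpha$. As $\mathfrak K\in N\prec H(\theta)$, we have $\mathfrak K{\restriction}K_\alpha\prec\mathfrak K$.

It remains to find the club for $\alpha\in T_0$. Both $(N_i\cap K)_i$ and $(h_\alpha[i])_i$ are filtrations of $K_\alpha$, so $N_i\cap K=h_\alpha[i]$ for club many $i$, by (F1). For such $i$ this set is in $K$, since $h_\alpha,i\in K$, and in $N$, since $N_i,K\in N$. So $h_\alpha[i]\in N\cap K=K_\alpha$ for club many $i$. Thus $\alpha\in T_0$, and $\alpha\in T$. For the same $i$, $N_i\cap K$ is countable, an element of $K$, and an elementary submodel of $\mathfrak K$ because $\mathfrak K\in N_i\prec H(\theta)$; so $N_i\cap K\in\mathcal S$. Also $(N_i\cap\omega_1)_i$ and $(i)_i$ are filtrations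 of $\omega_1$, so $N_i\cap\omega_1=i$ for club many $i$. For the stationarity of $T$, let $x$ be a given club $C\subseteq\omega_2$; by elementarity $C\cap\alpha$ is unbounded in $\alpha$, so $\alpha\in C\cap T$.

*Proof of (C).* We must get $h_\alpha[i]\in K_\alpha$ from the fact that $h_\alpha[i]\cap\alpha$ is listed by $e$ before $\alpha$. For this we code elements of $K$ by ordinals. Define $b(\omega_1\cdot\xi+j)=h_\xi(j)$ for $\xi<\omega_2$, $j<\omega_1$. Since $b{\restriction}\zeta$ is definable in $(H(\omega_2),\in,\lhd)$ from $\langle K_\xi:\xi\le\zeta\rangle$ and $\zeta$, we have $b{\restriction}\zeta\in K_{\zeta+1}$. Let $\alpha\in B_e$ satisfy $K_\alpha\cap\omega_2=\alpha$, $\omega_1\cdot\alpha=\alpha$ and $\mathfrak K{\restriction}K_\alpha\prec\mathfrak K$; club many $\alpha<\omega_2$ satisfy these three conditions. Then $b[\alpha]=\bigcup_{\xi<\alpha}K_\xi=K_\alpha$. For club many $i$ two things hold for $a:=h_\alpha[i]\cap\alpha$.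

First, $a=e(\xi)$ for some $\xi<\alpha$, by (F2), because $(h_\alpha[i]\cap\alpha)_i$ is a filtration of $\alpha$ and $\alpha\in B_e$. So $a\in K_{\xi+1}\subseteq K_\alpha$.

Second, $h_\alpha[i]=b[a]$: for club many $i$ the set $h_\alpha[i]$ is closed under $b{\restriction}\alpha$ and under a fixed function choosing for each $y\in K_\alpha$ some $\xi<\alpha$ with $b(\xi)=y$.

As $\mathrm{cf}(\alpha)=\omega_1$ and $a$ is countable, $a\subseteq\zeta$ for some $\zeta<\alpha$. Then $b{\restriction}\zeta\in K_\alpha$, and so $h_\alpha[i]=(b{\restriction}\zeta)[a]\in K_\alpha$. Hence $\alpha\in T_0$, and $\alpha\in T$. $\square$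

## 4. The combinatorics of closed chains

**Lemma 3.** Let $s$ be a closed chain.

(a) If $Q\in s$, $W\in s\cap\mathcal T$ and $\delta(Q)<\delta(W)$, then $Q\in W$.

(b) If $Q\in s$, $M\in s\cap\mathcal S$, $\delta(Q)<\delta(M)$ and $Q\notin M$, then there is $W\in s\cap\mathcal T\cap M$ with $\delta(M\cap W)\le\delta(Q)<\delta(W)$.

(c) For a node $Z\in s$, $s\cap Z$ is a closed chain.

(d) Let $N,N'\in s\cap\mathcal S$ and $W\in\mathcal T\cap N\cap N'$ ($W\in s$ is not required). Then (i) $N\cap W=N'\cap W$; or (ii) there is $N_1\in s\cap\mathcal S$ with $W\in N_1\in N'$ and $N_1\cap W=N\cap W$; or (iii) there is $N_1'\in s\cap\mathcal S$ with $W\in N_1'\in N$ and $N_1'\cap W=N'\cap W$. In case (ii) $N\cap W\in N'\cap W$; in case (iii) $N'\cap W\in N\cap W$.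

*Proof.* (a) Let $Q=R_0\in\dots\in R_n=W$ be consecutive in $s$. Going down from $R_{n-1}\in W$, transitivity of $W$ gives $R_{n-2}\in W,\dots,R_0\in W$.

(b) This locates what is missing from $M$. Induct on the number of nodes of $s$ below $M$. Let $Q=R_0\in\dots\in R_n=M$ be consecutive in $s$. If $R_k,\dots,R_{n-1}\in\mathcal S$ for some $k\ge1$, then starting from $R_{n-1}\in M$ and using that countable elements of $M$ are subsets of $M$, we get $R_{n-1},R_{n-2},\dots,R_{k-1}\in M$. As $Q=R_0\notin M$, not all of $R_1,\dots,R_{n-1}$ are in $\mathcal S$, and $n\ge2$. Take the largest $k\le n-1$ with $R_k\in\mathcal T$; then $k\ge1$, and $R_{k+1},\dots,R_{n-1}\in\mathcal S$ gives $W:=R_k\in M$. Clearly $\delta(Q)<\delta(W)$. If $\delta(M\cap W)\le\delta(Q)$ we are done. Otherwise let $M'=M\cap W\in s$. It is above $Q$ and, since $M'\in W$, below $W$ and hence below $M$. Also $Q\notin M'$, since $M'\subseteq M$. By induction there is $W'\in s\cap\mathcal T\cap M'$ with $\delta(M'\cap W')\le\delta(Q)<\delta(W')$. Then $W'\in M$, and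 $W'\in W$, so $M'\cap W'=M\cap W'$ by Fact 4.

(c) Closure: if $M,W\in s\cap Z$ and $W\in M$, then $M\cap W\in s$, and $M\cap W\in Z$ by elementarity. Chain: for $Z\in\mathcal T$, by (a) and Fact 2, $s\cap Z$ is the set of nodes of $s$ below $Z$. Let $Z\in\mathcal S$ and let $Q,Q'$ be $\delta$-consecutive in $s\cap Z$ with $\delta(Q)<\delta(Q')$. If $Q'\in\mathcal T$, then $Q\in Q'$ by (a). If $Q'\in\mathcal S$ and $Q\notin Q'$, then (b) gives $W\in s\cap Q'\subseteq s\cap Z$ with $\delta(Q)<\delta(W)<\delta(Q')$, a contradiction.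

(d) Induct on the sum of the positions of $N$ and $N'$ in $s$. If $N=N'$, (i) holds. Otherwise, the statement being symmetric, let $\delta(N)<\delta(N')$. If $N\in N'$, take $N_1=N$ in (ii). If $N\notin N'$, then (b) gives $V\in s\cap\mathcal T\cap N'$ with $\delta(N'\cap V)\le\delta(N)<\delta(V)$. By (a), $W\in N\in V$, so $W\in V$. Let $N''=N'\cap V\in s$. Then $W\in N''$, $N''\cap W=N'\cap W$ by Fact 4, and $N''$ has a smaller position than $N'$. Apply induction to $(N,N'')$. Alternatives (i) and (iii) for $(N,N'')$ are literally (i) and (iii) for $(N,N')$, and (ii) passes over because $N''\subseteq N'$.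

For the last sentence, in case (ii) $N_1,W\in N'$ gives $N_1\cap W\in N'$ by elementarity, and $N_1\cap W\in W$ by Fact 3. So $N\cap W=N_1\cap W\in N'\cap W$. Case (iii) is symmetric. $\square$

The next lemma enlarges the part of $s$ inside a node $Z$. If $Z\in\mathcal T$, the union is a closed chain. If $Z=M$ is countable, the union need not be closed: a new $W\in M$ may belong to countable nodes $N\in s$ at or above $M$, and then $N\cap W$ must be added.

**Lemma 4.** Let $s$ be a closed chain, $Z\in s$, and let $t$ be a closed chain with $s\cap Z\subseteq t\subseteq Z$.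

(1) If $Z\in\mathcal T$, then $s\cup t$ is a closed chain. Moreover, if $N\in(s\setminus Z)\cap\mathcal S$ and $V\in t\cap\mathcal T\cap N$, there is $N'\in s\cap Z\cap\mathcal S\subseteq t$ with $V\in N'$ and $N'\cap V=N\cap V$.

(2) If $Z=M\in\mathcal S$, for $W\in(t\setminus s)\cap\mathcal T$ let
$$E_W=\{N\cap W:N\in s\cap\mathcal S,\ W\in N\},\qquad F_W=\{R\in E_W:R=M\cap W\text{ or }M\cap W\in R\}.$$
Then $E_W$ is strictly linearly ordered by $\in$. Every $R\in E_W\setminus F_W$ is $N_1\cap W$ for some $N_1\in s\cap M\cap\mathcal S\subseteq t$ with $W\in N_1$ (so $R\in t$). And $r=s\cup t\cup\bigcup_WF_W$ is a closed chain, the sets $F_W$ are pairwise disjoint, and $F_W\cap(s\cup t)=\emptyset$.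

*Proof of (1).* *Chain.* The nodes of $s$ below $Z$ are in $s\cap Z\subseteq t$ by Lemma 3(a). List $t$, then $Z$, then the nodes of $s$ above $Z$; the last node of $t$ is in $Z$ as $t\subseteq Z$.

*The "moreover".* Here $N\ne Z$ because $N$ is countable, and $N\notin Z$, so $N$ is above $Z$ by Lemma 3(a). If $Z\in N$, let $N'=N\cap Z\in s$; it is in $Z$ by Fact 3, $V\in N'$ since $V\in t\subseteq Z$, and $N'\cap V=N\cap V$ by Fact 4. If $Z\notin N$, Lemma 3(b) gives $V'\in s\cap\mathcal T\cap N$ with $\delta(N\cap V')\le\delta(Z)<\delta(V')$. Since $N\cap V'\in s$ is countable, it is not $Z$, so it lies below $Z$ and belongs to $Z$ by Lemma 3(a). Also $V\in Z\in V'$ gives $V\in V'$. Let $N'=N\cap V'$; then $V\in N'$ and $N'\cap V=N\cap V$.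

*Closure.* Let $N\in\mathcal S$, $V\in\mathcal T$ be in $s\cup t$ with $V\in N$. If $N\in t$, then $V\in N\in Z$ gives $V\in Z$, so $V\in t$ and $N\cap V\in t$. Otherwise $N\in s\setminus Z$. If $V\in s$, then $N\cap V\in s$. If $V\in t$, then $N\cap V=N'\cap V\in t$ by the "moreover".

*Proof of (2).* Note $t\subseteq M$, so $M\cap W\in E_W$. By Fact 3, $E_W\subseteq\mathcal S$.

*The order on $E_W$.* Any two elements of $E_W$ are equal or $\in$-comparable by the last sentence of Lemma 3(d), and $\in$ is transitive on $\mathcal S$ by Fact 1. Now apply Lemma 3(d) to $N\in s\cap\mathcal S$ with $W\in N$ and to $N'=M$: either $N\cap W=M\cap W$, or $N\cap W=N_1\cap W$ with $W\in N_1\in s\cap M$, or $M\cap W\in N\cap W$. In the first and third cases $N\cap W\in F_W$. So every $R\in E_W\setminus F_W$ falls under the second case, and $R=N_1\cap W\in t$ by closure of $t$. Also $M\cap W=\min F_W$.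

*A list exhausting $r$.* List $t=\{Q_0\in\dots\in Q_{m-1}\}$. Before each $Q_k\in\mathcal T$ insert a block $B_k$. If $Q_k\in s$ (first kind), then $M\cap Q_k\in s$, and
$$B_k=\{N\in s:\delta(M\cap Q_k)\le\delta(N)<\delta(Q_k)\}.$$
If $Q_k\notin s$ (second kind), $B_k=F_{Q_k}$ in $\in$-order. After $Q_{m-1}$ put $\{N\in s:\delta(N)\ge\delta(M)\}$. By Lemma 3(b), every element of $s$ below $M$ is in $s\cap M\subseteq t$ or in a block of the first kind. So the list exhausts $r$.

*Consecutive entries are $\in$-related.* If no block stands between them, $Q_{k-1}\in Q_k$. The first entry of $B_k$ is $M\cap Q_k$ in both kinds, and $Q_{k-1}\in M\cap Q_k$ because $Q_{k-1}\in Q_k$ and $Q_{k-1}\in t\subseteq M$. Blocks of the first kind are intervals of $s$ immediately preceding $Q_k$ in $s$. Blocks of the second kind are $\in$-chains of elements of $Q_k$, by Fact 3. Finally $Q_{m-1}\in M$, and then $s$ continues from $M$ upward.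

*No repetitions.* By Fact 2, $\delta$ strictly increases along the list, so no node occurs twice. Hence the $F_W$ are pairwise disjoint. Every element of $s\cup t$ occurs as an entry outside the blocks of the second kind, so $F_W\cap(s\cup t)=\emptyset$.

*Closure.* Let $N\in r\cap\mathcal S$, $W\in r\cap\mathcal T\subseteq s\cup t$, $W\in N$. If $N\in s$: $N\cap W\in s$ when $W\in s$, and $N\cap W\in E_W\subseteq t\cup F_W$ when $W\in t\setminus s$. If $N\in t$: $W\in N\subseteq M$, so $W\in t$, and $N\cap W\in t$. If $N=N_0\cap V\in F_V$ with $N_0\in s$: $W\in N\subseteq V$ gives $W\in V$, so $N\cap W=N_0\cap W$ with $W\in N_0$ by Fact 4, and this is the first case. $\square$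

## 5. The poset

**Why chains alone do not suffice.** Suppose we force with closed chains only, let $\mathcal G$ be the union of the generic, and try
$$C'_\alpha=\{\delta(M\cap K_\alpha):M\in\mathcal G\cap\mathcal S,\ K_\alpha\in M\}.$$
By Fact 3, the traces on $K_\alpha$ are the sets $h_\alpha[i_M]$, and $h_\alpha[i_M]\cap\omega_1=i_M$. Let $R=h_\alpha[i_R]=h_\beta[i_R]$ be a trace on both $K_\alpha$ and $K_\beta$. For the traces below $R$ to be the same on both sides we would need $h_\alpha[j]=h_\beta[j]$ for the relevant $j<i_R$. For two bijections, equality of the images of $i_R$ alone does not imply this. The set of points below $R$ was defined from $\alpha$, whereas coherence needs it to depend on $R$ only.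

So we make the set of predecessors of $R$ a separate piece of data $A(R)$ belonging to $R$, and require the predecessor set of $K_\alpha$ to follow $A(R)$ below each of its members $R$. This is a tree-like order $\vartriangleleft$. A second kind of object, a pair $(z,\eta)$, marks a gap: it promises that between $z$ and $\eta$ nothing will be inserted. Gaps will make the clubs closed.

**Definition (the poset $P$).** A condition is $p=(s,x,\vartriangleleft)=(s_p,x_p,\vartriangleleft_p)$ such that, with $y=y_p=s\cup x$ and $A(Q)=A_p(Q)=\{N:N\vartriangleleft Q\}$ for $Q\in y$: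

* (P1) $s$ is a closed chain.
* (P2) $x$ is a finite set of pairs $\rho=(z,\eta)$ with $\eta<\omega_2$ a successor ordinal and either $z=\emptyset$, or $z\in(s\cap\mathcal S)\cup x$ and $\delta(z)<\eta$. We put $\delta(\rho)=\eta$. (Pairs are finite sets, hence not nodes.)
* (P3) $\vartriangleleft$ is a strict partial order on $y$; each $A(Q)$ is linearly ordered by $\vartriangleleft$ and contained in $(s\cap\mathcal S)\cup x$.
* (P4) If $Q\in s$, then $A(Q)\subseteq Q$.
* (P5) If $Q=(z,\eta)\in x$, then $A(Q)=\emptyset$ if $z=\emptyset$, and $A(Q)=A(z)\cup\{z\}$ otherwise.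
* (P6) If $M\in s\cap\mathcal S$, $W\in s\cap\mathcal T$ and $W\in M$, then $M\cap W\vartriangleleft W$.

We let $q\le p$ iff $s_p\subseteq s_q$, $x_p\subseteq x_q$ and $\vartriangleleft_p=\vartriangleleft_q\cap(y_p\times y_p)$, that is, $A_q(Q)\cap y_p=A_p(Q)$ for $Q\in y_p$.

Conditions are finite objects made from elements of $K$, so $P\subseteq K$ and $|P|\le\omega_2$. The empty condition is the largest, and $(\{Q\},\emptyset,\emptyset)\in P$ for each node $Q$.

**Example.** Let $W\in M$ with $W\in\mathcal T$, $M\in\mathcal S$, and take $s=\{M\cap W,W,M\}$, $x=\emptyset$. There is exactly one possible $\vartriangleleft$. By (P3) and (P4), $A(M)\subseteq M\cap\{M\cap W,M\}=\emptyset$ and $A(M\cap W)\subseteq(M\cap W)\cap\{M\cap W,M\}=\emptyset$, while $A(W)=\{M\cap W\}$ by (P6), since $M\notin W$. Now add a gap $\rho=(\emptyset,\eta)$ with $\eta\in M\cap W$ a successor, and put $A(\rho)=\emptyset$, $A(M\cap W)=\{\rho\}$, $A(W)=\{\rho,M\cap W\}$, $A(M)=\emptyset$. This is an extension: $\rho\in M\cap W\subseteq W$ gives (P4), and the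 rest is immediate. In every further extension anything $\vartriangleleft W$ with $\delta<\eta$ is comparable with $\rho$; by (O1) below it would have to be $\vartriangleleft\rho$, and $A(\rho)=\emptyset$. So no point below $\eta$ will ever be added for $W$.

**Observations.**

* (O1) *If $N\vartriangleleft Q$, then $\delta(N)<\delta(Q)$.* If $Q\in s$, then $N\in Q$ by (P4). If $N$ is a node, use Fact 2; if $N=(z,\eta)$, then $\eta\in Q$, so $\eta<\delta(Q)$. If $Q=(z,\eta)\in x$, then $z\neq\emptyset$ and $N=z$ or $N\vartriangleleft z$ by (P5), so by induction on the rank of the pair $\delta(N)\le\delta(z)<\eta$.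

As $A(Q)$ is linearly ordered by $\vartriangleleft$ and $\delta$ is strictly monotone, we obtain:

($\clubsuit$) *For all $Q\in y$, $\delta$ is injective on $A(Q)$, and for $N\in A(Q)$, $A(N)=\{N'\in A(Q):\delta(N')<\delta(N)\}$.*

Here $\subseteq$ is transitivity and (O1). Conversely, if $N'\in A(Q)$ has $\delta(N')<\delta(N)$, then $N,N'$ are comparable and $N\vartriangleleft N'$ is impossible. In the other direction, *if sets $A(Q)\subseteq y$ satisfy $(\clubsuit)$ for all $Q\in y$, then $N\vartriangleleft Q\iff N\in A(Q)$ defines a strict partial order with linearly ordered sets of predecessors.* Transitivity and linearity are immediate, and $N\in A(N)$ would give $\delta(N)<\delta(N)$. So from now on, to verify (P3) we verify ($\clubsuit$) and the containment in $(s\cap\mathcal S)\cup x$.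

* (O2) *If $Z$ is a node and $N\in Z\cap((s\cap\mathcal S)\cup x)$, then $A(N)\subseteq Z$.* If $N\in\mathcal S$, then $A(N)\subseteq N\subseteq Z$. If $N=(z,\eta)$ with $z\neq\emptyset$, then $z\in Z$ and $A(N)=A(z)\cup\{z\}$; use induction on rank. If $z=\emptyset$, $A(N)=\emptyset$.
* (O3) For a node $Z\in s_p$ let $p|Z=(s_p\cap Z,\ x_p\cap Z,\ \vartriangleleft_p\cap Z^2)$, where $\vartriangleleft_p\cap Z^2$ is the restriction to elements of $Z$; so $A_{p|Z}(Q)=A_p(Q)\cap Z$. *Then $p|Z\in P$, $p|Z\in Z$ and $p\le p|Z$.* (P1) is Lemma 3(c). (P2) and (P5) hold because $(z,\eta)\in Z$ implies $z\in Z$. (P6) holds because $M\cap W\in Z$ for $M,W\in Z$. (P3) and (P4) are inherited. And $p|Z\in Z$ because finite subsets of $Z$ are elements of $Z$.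

## 6. Amalgamation

This is the heart of the proof: a condition that contains a node $Z$ can be amalgamated with any extension, inside $Z$, of its part in $Z$.

**Lemma 5.** Let $p\in P$, $Z\in s_p$ a node, $t\in P\cap Z$, $t\le p|Z$. Then $p$ and $t$ have a common extension $r$.

**Two small cases.** They show what is forced on us when $Z=M$ is countable.

First, let $p$ have $s_p=\{M\cap W,W,M\}$ and $x_p=\emptyset$. Then $p|M=(\{W\},\emptyset,\emptyset)$. Let $t$ add some $N$ with $W\in N\in M$: $s_t=\{N\cap W,W,N\}$, $A_t(W)=\{N\cap W\}$. In a common extension $r$ both $N\cap W$ and $M\cap W$ are $\vartriangleleft_rW$, hence comparable. As $N\cap W\in M\cap W$, we must have $N\cap W\vartriangleleft_rM\cap W$. So whatever $t$ puts below $W$ must be put below $M\cap W$, and then below everything having $M\cap W$ as a predecessor.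

Second, let $s_p=\{M,L\}$ with $M\in L$, both in $\mathcal S$, and let $t=(\{V\},\emptyset,\emptyset)$ with $V\in\mathcal T\cap M$. Then $M\cap V$ and $L\cap V$ must be added to the chain and put below $V$. These form the set $F_V$ of Lemma 4(2).

*Proof of Lemma 5.* Since $t\in Z$, its finite components are subsets of $Z$: $y_t\subseteq Z$.

**Step 1 (how $p$ and $t$ overlap).** We have
$$y_p\cap Z=y_p\cap y_t, \tag{6.1}$$
because $y_p\cap Z=y_{p|Z}\subseteq y_t$. For $Q\in y_p\cap Z$,
$$A_t(Q)\cap y_p=A_{p|Z}(Q)=A_p(Q)\cap Z, \tag{6.2}$$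
as $A_t(Q)\cap y_p=A_t(Q)\cap y_{p|Z}$ and $t\le p|Z$. If moreover $Q\in\mathcal S\cup x_p$, then $A_p(Q)\subseteq Z$ by (O2), so
$$A_t(Q)\cap y_p=A_p(Q)\qquad(Q\in y_p\cap Z,\ Q\in\mathcal S\cup x_p). \tag{6.3}$$

**Step 2 (splicing).** The purpose is to compute the natural candidate for new predecessor sets once, for both kinds of $Z$. For $Q\in y_p\setminus Z$ put
$$A^{\ast}(Q)=\bigcup_{N'\in A_p(Q)\cap Z}\bigl(A_t(N')\cup\{N'\}\bigr)\ \cup\ (A_p(Q)\setminus Z).$$

By (O2), $A_p(Q)\cap Z$ is an initial segment of $A_p(Q)$. Also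
$$A_p(N)\cap Z=A_p(Q)\cap Z\qquad\text{for }N\in A_p(Q)\setminus Z: \tag{6.4}$$
$\subseteq$ is transitivity, and if $N'\in A_p(Q)\cap Z$ then $N\vartriangleleft_pN'$ would give $N\in A_p(N')\subseteq Z$, so $N'\vartriangleleft_pN$.

If $A_p(Q)\cap Z=\emptyset$, then $A^{\ast}(Q)=A_p(Q)$, and $A^{\ast}(N)=A_p(N)$ for all $N\in A_p(Q)$, by (6.4). Otherwise let $N_\ast$ be the $\vartriangleleft_p$-largest element of $A_p(Q)\cap Z$. The other elements of $A_p(Q)\cap Z$ are in $A_p(N_\ast)\subseteq A_t(N_\ast)$ by (6.3), so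
$$A^{\ast}(Q)=A_t(N_\ast)\cup\{N_\ast\}\cup(A_p(Q)\setminus Z). \tag{6.5}$$
Elements of $A_t(N_\ast)\cup\{N_\ast\}$ have $\delta\le\delta(N_\ast)$, elements of $A_p(Q)\setminus Z$ have $\delta>\delta(N_\ast)$, and $\delta$ is injective on both sets. So $\delta$ is injective on $A^{\ast}(Q)$. By ($\clubsuit$) for $t$, for $N\in A_t(N_\ast)\cup\{N_\ast\}$,
$$A_t(N)=\{N'\in A^{\ast}(Q):\delta(N')<\delta(N)\}. \tag{6.6}$$
By (6.4), the same $N_\ast$ serves for $N\in A_p(Q)\setminus Z$, so $A^{\ast}(N)=A_t(N_\ast)\cup\{N_\ast\}\cup(A_p(N)\setminus Z)$, and ($\clubsuit$) for $p$ gives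
$$A^{\ast}(N)=\{N'\in A^{\ast}(Q):\delta(N')<\delta(N)\}. \tag{6.7}$$
In the case $A_p(Q)\cap Z=\emptyset$, (6.7) holds too.

Three more properties. First,
$$A^{\ast}(Q)\cap y_p=A_p(Q), \tag{6.8}$$
since for $N'\in A_p(Q)\cap Z$, $A_t(N')\cap y_p=A_p(N')\subseteq A_p(Q)$ by (6.3). Second,
$$\text{if }Q\in s_p\setminus Z,\text{ then }A^{\ast}(Q)\subseteq Q: \tag{6.9}$$
for $N'\in A_p(Q)\cap Z$ we have $N'\in Q$ by (P4) for $p$, and $N'\in(s_t\cap\mathcal S)\cup x_t$, so $A_t(N')\subseteq Q$ by (O2) for $t$ and the node $Q$. Third, for $Q=(z,\eta)\in x_p\setminus Z$,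
$$A^{\ast}(Q)=\emptyset\ \text{ if }z=\emptyset;\quad A_t(z)\cup\{z\}\ \text{ if }\emptyset\ne z\in Z;\quad A^{\ast}(z)\cup\{z\}\ \text{ if }z\notin Z. \tag{6.10}$$
The first is clear. If $\emptyset\neq z\in Z$, then $A_p(Q)=A_p(z)\cup\{z\}\subseteq Z$ has largest element $z$, so use (6.5). If $z\notin Z$, then $A_p(Q)\cap Z=A_p(z)\cap Z$ and $A_p(Q)\setminus Z=(A_p(z)\setminus Z)\cup\{z\}$.

In both cases below we put $x_r=x_p\cup x_t$. Then (P2) for $r$ is clear, and in all definitions below $A_r(Q)\subseteq(s_r\cap\mathcal S)\cup x_r$ is clear too.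

**Step 3 (the case $Z=W\in\mathcal T$).** Let $s_r=s_p\cup s_t$, a closed chain by Lemma 4(1). Put $A_r(Q)=A_t(Q)$ for $Q\in y_t$ and $A_r(Q)=A^{\ast}(Q)$ for $Q\in y_p\setminus W$. By (6.1) this defines $A_r$ on $y_r$.

($\clubsuit$): on $y_t$ it is inherited from $t$; for $Q\in y_p\setminus W$ it is (6.6) and (6.7), or inherited from $p$ when $A_p(Q)\cap W=\emptyset$.

(P4): clear for $Q\in s_t$; for $Q\in s_p\setminus W$ it is (6.9).

(P5): for $Q=(z,\eta)\in x_t$ clear, since $z\in y_t$ or $z=\emptyset$. For $Q\in x_p\setminus W$ it is (6.10), since $A_r(z)=A_t(z)$ if $\emptyset\ne z\in W$, and $A_r(z)=A^{\ast}(z)$ if $z\notin W$.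

Restrictions: if $Q\in y_p\cap W$, then $A_p(Q)\subseteq W$ (by (O2), or by (P4) and transitivity of $W$ if $Q\in\mathcal T$), so $A_r(Q)\cap y_p=A_t(Q)\cap y_p=A_p(Q)$ by (6.2). If $Q\in y_p\setminus W$, use (6.8). If $Q\in y_t$, $A_r(Q)=A_t(Q)$.

(P6): let $N\in s_r\cap\mathcal S$, $V\in s_r\cap\mathcal T$, $V\in N$. If both are in $s_p$ or both in $s_t$, use (P6) for $p$ or $t$ and the restriction property. If $N\in s_t$, then $V\in N\in W$ gives $V\in W$, so $V\in s_t$ and we are in the previous situation. If $N\in s_p\setminus W$ and $V\in s_t$, Lemma 4(1) gives $N'\in s_t$ with $V\in N'$ and $N\cap V=N'\cap V\vartriangleleft_tV$.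

So $r\in P$ and $r\le p,t$.

**Step 4 (the case $Z=M\in\mathcal S$: the function $V_Q$).** Let
$$s_r=s_p\cup s_t\cup\bigcup\{F_V:V\in(s_t\setminus s_p)\cap\mathcal T\}$$
as in Lemma 4(2) for the chains $s_p$ and $s_t$. The first small case above tells us to single out those $Q$ that have some $M\cap V$ as a predecessor. For $Q\in y_p$ say that $V_Q$ exists and $V_Q=V$ if
$$V\in s_p\cap M\cap\mathcal T\quad\text{and}\quad M\cap V\in A_p(Q)\cup\{Q\}.$$

*$V_Q$ is unique.* Suppose $V\neq V'$ both qualify; by Lemma 3(a) we may assume $V\in V'$. Then $V\in M\cap V'$ and $M\cap V\in V$, so $\delta(M\cap V)<\delta(V)<\delta(M\cap V')$. Both $M\cap V$ and $M\cap V'$ are in $A_p(Q)\cup\{Q\}$. By (O1) the one with the smaller $\delta$ is not $Q$, so $M\cap V\in A_p(Q)$. Hence $M\cap V\vartriangleleft_pM\cap V'$, trivially if $Q=M\cap V'$ and by ($\clubsuit$) otherwise. By (P4), $M\cap V\in M\cap V'\subseteq M$, contradicting Fact 3.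

For $V\in s_p\cap M\cap\mathcal T$ we have $V_V=V$, by (P6).

(Z) *If $V_Q=V$, then $A_p(Q)\cap M=A_p(M\cap V)$, and each $N\in A_p(Q)\setminus M$ is $M\cap V$ or satisfies $M\cap V\vartriangleleft_pN$. In particular $A_p(V)\cap M=A_p(M\cap V)$.* Indeed $A_p(M\cap V)\subseteq M\cap V\subseteq M$ by (P4), and $A_p(M\cap V)\subseteq A_p(Q)$. If $Q=M\cap V$, then $A_p(Q)\subseteq M$ and everything is clear. Otherwise $M\cap V\in A_p(Q)$, and each $N\in A_p(Q)$ equals $M\cap V$ or is $\vartriangleleft_p$-comparable with it. If $N\in M$, then $N\neq M\cap V$ by Fact 3, and $M\cap V\vartriangleleft_pN$ would give $M\cap V\in A_p(N)\subseteq M$ by (O2), a contradiction; so $N\vartriangleleft_pM\cap V$. If $N\notin M$, then $N\vartriangleleft_pM\cap V$ is impossible, since $A_p(M\cap V)\subseteq M$.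

**Step 5 (definition of $A_r$).**

1. For $Q\in(s_t\cap\mathcal S)\cup x_t$: $A_r(Q)=A_t(Q)$.
2. For $V\in(s_t\setminus s_p)\cap\mathcal T$: $A_r(V)=A_t(V)\cup F_V$.
3. For $R\in F_V$, $V\in(s_t\setminus s_p)\cap\mathcal T$: $A_r(R)=A_t(V)\cup\{R'\in F_V:R'\in R\}$.
4. For $Q\in(y_p\setminus M)\cup(s_p\cap M\cap\mathcal T)$: if $V_Q=V$ exists, $A_r(Q)=A_t(V)\cup(A_p(Q)\setminus M)$; otherwise $A_r(Q)=A^{\ast}(Q)$.

In clause 4, if $V_Q$ does not exist then $Q\in y_p\setminus M$, because $V_V=V$ for $V\in s_p\cap M\cap\mathcal T$; so $A^{\ast}(Q)$ is defined. Every element of $y_r$ falls under exactly one clause. Elements of $y_t$ are in $(s_t\cap\mathcal S)\cup x_t$ (clause 1), in $(s_t\setminus s_p)\cap\mathcal T$ (clause 2), or in $s_t\cap s_p\cap\mathcal T=s_p\cap M\cap\mathcal T$ (clause 4). Elements of $y_p\cap M$ are in $y_t$, and elements of $y_p\setminus M$ are not. By Lemma 4(2), elements of $F_V$ are nodes outside $s_p\cup s_t$, and $V$ is determined by $R$.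

**Step 6 ($\clubsuit$ for $r$).** Clause 1 is inherited from $t$, since the elements of $A_t(Q)$ fall under clause 1 by (P3). We use the following for $V\in s_t\cap\mathcal T$:
$$A_t(V)\subseteq M\cap V,\quad\text{so }\delta(N)<\delta(M\cap V)\text{ for }N\in A_t(V),\text{ and each such }N\text{ falls under clause 1.} \tag{6.11}$$
Here $N\in V$ by (P4), $N\in y_t\subseteq M$, and if $N$ is a pair $(z,\eta)$ then $\eta\in M\cap V$.

*Clauses 2 and 3.* By (6.11), elements of $A_t(V)$ have $\delta$ below $\delta(M\cap V)=\min\{\delta(R):R\in F_V\}$, and on the $\in$-chain $F_V$ the relation $\in$ is the $\delta$-order. So $\delta$ is injective on the sets in question. For $N\in A_t(V)$, $A_r(N)=A_t(N)$ consists of the elements of $A_t(V)$ with smaller $\delta$. For $R\in F_V$, $A_r(R)$ consists of $A_t(V)$ and the elements of $F_V$ with smaller $\delta$.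

*Clause 4 with $V_Q=V$.* By (Z) and (O1), elements of $A_p(Q)\setminus M$ have $\delta\ge\delta(M\cap V)$, and by (6.11) those of $A_t(V)$ have $\delta<\delta(M\cap V)$. For $N\in A_t(V)$, $A_r(N)=A_t(N)$, as required. For $N\in A_p(Q)\setminus M$, (Z) gives $M\cap V\in A_p(N)\cup\{N\}$, so $V_N=V$, and $A_r(N)=A_t(V)\cup(A_p(N)\setminus M)$, as required by ($\clubsuit$) for $p$.

*Clause 4 without $V_Q$.* No $N\in A_p(Q)\setminus M$ has $V_N$, since $A_p(N)\cup\{N\}\subseteq A_p(Q)$. So $A_r(N)=A^{\ast}(N)$ for these. If $A_p(Q)\cap M=\emptyset$, then $A_r(Q)=A_p(Q)$, $A_r(N)=A_p(N)$ for $N\in A_p(Q)$, and ($\clubsuit$) is inherited from $p$. Otherwise the elements of $A_t(N_\ast)\cup\{N_\ast\}$ fall under clause 1, and (6.6) and (6.7) are what ($\clubsuit$) requires.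

**Step 7 ((P4) and (P5) for $r$).** (P4). Clause 1 is clear. Clause 2: $F_V\subseteq V$ by Fact 3. Clause 3: $A_t(V)\subseteq M\cap V\subseteq R$, since $R=M\cap V$ or $M\cap V\in R$ is countable. Clause 4 with $V_Q=V$ and $Q\in s_p$: $A_t(V)\subseteq M\cap V$, and $M\cap V=Q$ or $M\cap V\in A_p(Q)\subseteq Q$, so $A_t(V)\subseteq Q$; and $A_p(Q)\subseteq Q$. Clause 4 without $V_Q$ and $Q\in s_p$: this is (6.9).

(P5). For $Q\in x_t$ it is clear. Let $Q=(z,\eta)\in x_p\setminus M$. If $z=\emptyset$, then $A_p(Q)=\emptyset$ and $Q$ is not a node, so $V_Q$ does not exist and $A_r(Q)=\emptyset$. If $\emptyset\neq z\in M$, then $A_p(Q)=A_p(z)\cup\{z\}\subseteq M$, so $V_Q$ does not exist, as $M\cap V\notin M$; by (6.10), $A_r(Q)=A_t(z)\cup\{z\}=A_r(z)\cup\{z\}$. If $z\in y_p\setminus M$: since $Q$ is not a node and $A_p(Q)=A_p(z)\cup\{z\}$, $V_Q$ exists iff $V_z$ exists, and then they coincide. As $A_p(Q)\setminus M=(A_p(z)\setminus M)\cup\{z\}$, we get $A_r(Q)=A_r(z)\cup\{z\}$ when $V_Q$ exists. When it does not, use (6.10).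

**Step 8 ($r$ extends $p$ and $t$ as an order).** *Restriction to $y_p$.* If $Q\in y_p\cap M$ and $Q\notin\mathcal T$, then $A_r(Q)\cap y_p=A_t(Q)\cap y_p=A_p(Q)$ by (6.3). In clause 4 with $V_Q=V$, (6.2) and (Z) give
$$A_t(V)\cap y_p=A_p(V)\cap M=A_p(M\cap V)=A_p(Q)\cap M,$$
so $A_r(Q)\cap y_p=A_p(Q)$. In clause 4 without $V_Q$ use (6.8).

*Restriction to $y_t$.* Clause 1 is clear. In clause 2, $F_V\cap y_t=\emptyset$. For $V\in s_p\cap M\cap\mathcal T$ we have $V_V=V$, so $A_r(V)=A_t(V)\cup(A_p(V)\setminus M)$, and $y_t\subseteq M$ gives $A_r(V)\cap y_t=A_t(V)$.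

**Step 9 ((P6) for $r$).** Let $N\in s_r\cap\mathcal S$, $W\in s_r\cap\mathcal T$, $W\in N$. If $N,W\in s_p$: $N\cap W\in A_p(W)\subseteq A_r(W)$. If $N\in s_t$: $W\in N\subseteq M$, so $W\in s_t$ and $N\cap W\in A_t(W)\subseteq A_r(W)$. If $N\in s_p$ and $W\in s_t\setminus s_p$: either $N\cap W\in F_W\subseteq A_r(W)$, or by Lemma 4(2) $N\cap W=N_1\cap W$ with $N_1\in s_t$, $W\in N_1$, so $N\cap W\in A_t(W)\subseteq A_r(W)$. If $N=N_0\cap V\in F_V$ with $N_0\in s_p$: $W\in N\subseteq V$, so $N\cap W=N_0\cap W$ and $W\in N_0$, already treated.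

So $r\in P$ and $r\le p,t$. $\square$

## 7. Generic conditions and the preservation of cardinals

**Corollary 6.** (1) If $Z$ is a node and $t\in P\cap Z$, there is $r\le t$ with $Z\in s_r$.

(2) Let $N^{\ast}\prec H(\theta)$ with $P\in N^{\ast}$ and $N^{\ast}\cap K=Z$ a node. If $Z\in s_r$, then $r$ is $(N^{\ast},P)$-generic. Consequently, if $\dot a\in N^{\ast}$ is a name, $p\in N^{\ast}$, $r\le p$ and $p\Vdash\dot a\in\check\omega_2$, then $r\Vdash\dot a\in N^{\ast}\cap\omega_2$.

*Proof.* (1) Apply Lemma 5 to $p=(\{Z\},\emptyset,\emptyset)$; here $p|Z$ is the empty condition, so $t\le p|Z$.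

(2) Let $D\in N^{\ast}$ be dense and $q\le r$. Then $Z\in s_q$ and $q|Z\in Z\subseteq N^{\ast}$. By elementarity pick $u\in D\cap N^{\ast}$ with $u\le q|Z$. As $P\subseteq K$, $u\in N^{\ast}\cap K=Z$. By Lemma 5, $q$ and $u$ have a common extension. For the last sentence let $D\in N^{\ast}$ be the set of conditions that are incompatible with $p$, or are below $p$ and decide $\dot a$. It is dense. Below any $q\le r$ there is a condition extending some $u\in D\cap N^{\ast}$. This $u$ is compatible with $p$, so it decides $\dot a$, and the decided value is definable from $u,\dot a,P$ and hence is in $N^{\ast}$. $\square$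

**Step 1 ($\omega_1$ and its stationary subsets; this uses the nodes in $\mathcal S$).** Let $S_0\subseteq\omega_1$ be stationary and let $p$ force that $\dot f:\omega\to\omega_1^V$ and that $\dot C$ is club in $\omega_1^V$. By Lemma 2(A) there is a countable $M^{\ast}=N_i\prec H(\theta)$ containing $p,\dot f,\dot C,P$, with $M=M^{\ast}\cap K\in\mathcal S$ and $M^{\ast}\cap\omega_1=i\in S_0$. Then $p\in M$; take $r\le p$ with $M\in s_r$ by Corollary 6(1). By Corollary 6(2), $r$ forces $\dot f(n)\in M^{\ast}\cap\omega_1=i$ for every $n$. So $\omega_1^V$ keeps uncountable cofinality and is not collapsed. Also $r$ forces $\min(\dot C\setminus\xi)<i$ for all $\xi<i$, so $r\Vdash i\in\dot C\cap S_0$.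

**Step 2 ($\omega_2$ and stationary subsets of $B_e$; this uses the nodes in $\mathcal T$).** Let $p\Vdash\dot f:\omega_1\to\omega_2^V$. Take $N\prec H(\theta)$ as in Lemma 2(A) with $p,\dot f,P\in N$ and $N\cap K=K_\alpha\in\mathcal T$. Take $r\le p$ with $K_\alpha\in s_r$. As $\omega_1\subseteq N$, $r\Vdash\mathrm{ran}\,\dot f\subseteq N\cap\omega_2=\alpha$. So $\omega_2^V$ remains a regular cardinal.

Let $A\subseteq B_e$ be stationary. By Lemma 2(C), $A\cap T$ is stationary. Let $p\Vdash\dot D$ is club in $\omega_2$. The ordinals $N\cap\omega_2$, for $N$ in a continuous $\omega_2$-chain of elementary submodels of size $\omega_1$, form a club. So there is $N\prec H(\theta)$ of size $\omega_1$ with $\omega_1\subseteq N$, $p,\dot D,P,\mathfrak K\in N$ and $\alpha=N\cap\omega_2\in A\cap T$. By Lemma 2(B), $N\cap K=K_\alpha\in\mathcal T$. An $r\le p$ with $K_\alpha\in s_r$ forces $\min(\dot D\setminus\xi)<\alpha$ for all $\xi<\alpha$, hence $\alpha\in\dot D\cap A$.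

**Step 3 (larger cardinals; this uses $|P|\le\omega_2$).** $P$ is $\omega_3$-c.c., so regular cardinals $\ge\omega_3$ remain regular.

So every regular cardinal remains regular, and $P$ preserves all cardinals and cofinalities.

## 8. The generic clubs

Let $G$ be $P$-generic, $\mathcal G=\bigcup_{p\in G}s_p$, $\vartriangleleft=\bigcup_{p\in G}\vartriangleleft_p$ and $T_G=\{\alpha:K_\alpha\in\mathcal G\cap\mathcal T\}$. Finitely many elements of $\bigcup_{p\in G}y_p$ lie in a single $y_q$, $q\in G$. Thus $\delta$ is injective on $\mathcal G$; $N\vartriangleleft Q$ iff $N\vartriangleleft_qQ$ for some, equivalently all, $q\in G$ with $N,Q\in y_q$; and ($\clubsuit$) and (P4) hold for $\vartriangleleft$. For $\alpha\in T_G$ let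
$$X_\alpha=\{N:N\vartriangleleft K_\alpha\},\qquad C_\alpha=\{\delta(N):N\in X_\alpha\}\subseteq\alpha.$$
By ($\clubsuit$), $\delta$ is injective on $X_\alpha$. A limit point of a set $C$ of ordinals is an ordinal $\gamma>0$ with $\sup(C\cap\gamma)=\gamma$.

**Claim A.** $T_G$ is unbounded in $\omega_2$; and if $\mathrm{cf}(\beta)=\omega_1$ and $\beta<\omega_2$ is a limit point of $T_G$, then $\beta\in T_G$.

*Proof.* Given $p$ and $\xi<\omega_2$, choose $\alpha\in T$ with $\alpha>\xi$ and $p\in K_\alpha$, and use Corollary 6(1) and genericity.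

For the second part we show that if $\mathrm{cf}(\beta)=\omega_1$ (the same in $V$ and $V[G]$) and $\beta\notin T_G$, then $T_G\cap\beta$ is bounded in $\beta$. By Lemma 2(A) and Corollary 6(1), for every $p$ there are $M\in\mathcal S$ with $p,\beta\in M$ and $r\le p$ with $M\in s_r$. So there is $M\in\mathcal G\cap\mathcal S$ with $\beta\in M$. Let $\alpha\in T_G\cap\beta$, and let $q\in G$ with $M,K_\alpha\in s_q$. Note $\delta(K_\alpha)=\alpha<\beta<\delta(M)$. If $K_\alpha\in M$, then $\alpha\in M\cap\beta$. Otherwise Lemma 3(b) gives $W=K_{\alpha'}\in s_q\cap\mathcal T\cap M$ with $\delta(M\cap W)\le\alpha<\alpha'$. If $\alpha'>\beta$, then $\beta\in M\cap W$, so $\delta(M\cap W)>\beta>\alpha$, a contradiction. And $\alpha'\neq\beta$, as $\beta\notin T_G$. So $\alpha<\alpha'\in M\cap\beta$. In all cases $\alpha\le\sup(M\cap\beta)<\beta$, the last inequality because $M$ is countable and $\mathrm{cf}(\beta)=\omega_1$. $\square$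

**Claim B.** For $\alpha\in T_G$, $C_\alpha$ is unbounded in $\alpha$ and has order type $\omega_1$.

*Proof.* Let $K_\alpha\in s_p$ and $\xi<\alpha$. Take $M\in\mathcal S$ with $p,\xi\in M$ by Lemma 2(A), and $r\le p$ with $M\in s_r$. Then $K_\alpha\in M$, so $M\cap K_\alpha\vartriangleleft_rK_\alpha$ by (P6), and $\delta(M\cap K_\alpha)>\xi$ because $\xi\in M\cap K_\alpha$. By genericity $\{\delta(R):R\in X_\alpha\cap\mathcal S\}$ is unbounded in $\alpha$. If $R\in X_\alpha\cap\mathcal S$, the elements $N\in X_\alpha$ with $\delta(N)<\delta(R)$ satisfy $N\vartriangleleft R$ by ($\clubsuit$), hence $N\in R$ by (P4). As $R$ is countable, proper initial segments of $C_\alpha$ are countable. As $\mathrm{cf}(\alpha)=\omega_1$, $C_\alpha$ is uncountable, so its order type is $\omega_1$. $\square$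

**Claim C.** $C_\alpha$ is closed in $\alpha$ for $\alpha\in T_G$; and if $\gamma<\alpha$ is a limit point of $C_\alpha$, then $\gamma=\delta(R)$ for some $R\in X_\alpha\cap\mathcal S$.

*Proof.* **Step 1 (a dichotomy, proved by density).** Here the gap pairs are used. Let $\gamma<\alpha$ be a limit ordinal and $K_\alpha\in s_p$. We find $q\le p$ such that either

* (I) some $R\in A_q(K_\alpha)$ has $\delta(R)=\gamma$; or
* (II) some $\rho=(z,\eta)\in x_q\cap A_q(K_\alpha)$ has $\eta>\gamma$ and either $z=\emptyset$ or $\delta(z)<\gamma$.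

Extending $p$ as in Claim B, assume some element of $A_p(K_\alpha)$ has $\delta>\gamma$. Assume (I) fails for $p$. Let $N'\in A_p(K_\alpha)$ be the one with least $\delta(N')>\gamma$. Let $z$ be the $\vartriangleleft_p$-largest element of $A_p(N')$, or $z=\emptyset$ if $A_p(N')=\emptyset$. If $z\neq\emptyset$, then $z\in A_p(K_\alpha)$ and $\delta(z)<\delta(N')$, so $\delta(z)<\gamma$ by the choice of $N'$ and the failure of (I).

If $N'=(z',\eta')\in x_p$, then $z'=z$ by (P5), and (II) holds with $q=p$.

Suppose $N'\in\mathcal S$. We insert a gap pair just below $N'$. By (P4), $z\in N'$ (also when $z=\emptyset$). There are infinitely many successor ordinals in $N'$ above $\gamma$, so choose a successor $\eta\in N'$ with $\eta>\gamma$ and $\rho:=(z,\eta)\notin x_p$. Then $\rho\in N'$, $\rho\notin y_p$ and $\delta(\rho)=\eta<\delta(N')$. Define $q$ by $s_q=s_p$, $x_q=x_p\cup\{\rho\}$, $A_q(\rho)=A_p(N')$ (which is $A_p(z)\cup\{z\}$, or $\emptyset$ if $z=\emptyset$), and for $Q\in y_p$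
$$A_q(Q)=A_p(Q)\cup\{\rho\}\ \text{ if }N'\in A_p(Q)\cup\{Q\},\qquad A_q(Q)=A_p(Q)\ \text{ otherwise.}$$

**Step 2 ($q$ is a condition below $p$).**

* (P1) holds as $s_q=s_p$. (P2): if $z\neq\emptyset$, then $z\in A_p(N')\subseteq(s_p\cap\mathcal S)\cup x_p$ and $\delta(z)<\gamma<\eta$. All $A_q(Q)$ are contained in $(s_q\cap\mathcal S)\cup x_q$.
* ($\clubsuit$): let $Q\in y_p$ with $N'\in A_p(Q)\cup\{Q\}$. The elements of $A_p(Q)$ with $\delta<\delta(N')$ are those of $A_p(N')$, which have $\delta\le\delta(z)<\eta$; all others have $\delta\ge\delta(N')>\eta$. So $\delta$ is injective on $A_q(Q)$, and $A_q(\rho)=\{N\in A_q(Q):\delta(N)<\eta\}$. If $N\in A_p(N')$, then $N'\notin A_p(N)\cup\{N\}$ by (O1), so $A_q(N)=A_p(N)$, as required. If $N\in A_p(Q)$ and $\delta(N)\ge\delta(N')$, then $N'\in A_p(N)\cup\{N\}$, so $A_q(N)=A_p(N)\cup\{\rho\}$, as required. If $Q\in y_p$ and $N'\notin A_p(Q)\cup\{Q\}$, then $N'\notin A_p(N)\cup\{N\}$ for $N\in A_p(Q)$, so nothing changes from $p$. For $Q=\rho$: $A_q(\rho)=A_p(N')$, and $A_q(N)=A_p(N)$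 for its elements.
* (P4): if $Q\in s_p$ and $N'\in A_p(Q)\cup\{Q\}$, then $N'\in Q$ or $N'=Q$, so $\rho\in N'\subseteq Q$.
* (P5): let $Q=(z_1,\eta_1)\in x_p$; then $Q\neq N'$. If $z_1\neq\emptyset$, then $N'\in A_p(Q)$ iff $N'\in A_p(z_1)\cup\{z_1\}$, so $A_q(Q)=A_q(z_1)\cup\{z_1\}$. If $z_1=\emptyset$, then $A_q(Q)=\emptyset$. For $Q=\rho$ with $z\neq\emptyset$: $A_q(z)=A_p(z)$ as $\delta(z)<\delta(N')$, so $A_q(\rho)=A_q(z)\cup\{z\}$.
* (P6) holds because $A_p(W)\subseteq A_q(W)$. And $q\le p$, because $A_q(Q)\cap y_p=A_p(Q)$ for $Q\in y_p$, as $\rho\notin y_p$.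

Since $N'\vartriangleleft_pK_\alpha$, $\rho\in A_q(K_\alpha)$, and (II) holds.

**Step 3 (conclusion).** By density some $q\in G$ satisfies (I) or (II) for given $\gamma$ and $\alpha$. Suppose (II) holds. For every $r\in G$ with $r\le q$, each $N\in A_r(K_\alpha)$ with $\delta(N)<\gamma<\eta=\delta(\rho)$ is in $A_r(\rho)$ by ($\clubsuit$). By (P5), $A_r(\rho)$ is $\emptyset$ or $A_r(z)\cup\{z\}$, so $z\ne\emptyset$ and $\delta(N)\le\delta(z)<\gamma$. Thus $\gamma$ is not a limit point of $C_\alpha$. So for limit points $\gamma<\alpha$ of $C_\alpha$, (I) holds and $\gamma\in C_\alpha$. As $\gamma$ is a limit ordinal and $\delta(\rho)$ is a successor for pairs $\rho$, we get $\gamma=\delta(R)$ with $R\in\mathcal S$. $\square$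

**Claim D.** If $\alpha,\beta\in T_G$ and $\gamma$ is a limit point of both $C_\alpha$ and $C_\beta$ with $\gamma<\alpha,\beta$, then $C_\alpha\cap\gamma=C_\beta\cap\gamma$.

*Proof.* By Claim C, $\gamma=\delta(R)=\delta(R')$ with $R\in X_\alpha\cap\mathcal S$ and $R'\in X_\beta\cap\mathcal S$. Both are in $\mathcal G$, on which $\delta$ is injective, so $R=R'$. By ($\clubsuit$), $C_\alpha\cap\gamma=\{\delta(N):N\vartriangleleft R\}=C_\beta\cap\gamma$. $\square$

## 9. From $T_G$ to all limit ordinals below $\omega_2$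

We have coherent clubs only at points of $T_G$. Claim A says that $T_G$ contains all its limit points of cofinality $\omega_1$, so we can reindex. Work in $V[G]$. Let $D$ be the club of limit points of $T_G$ below $\omega_2$, and let $\pi:\omega_2\to D$ be its increasing (normal) enumeration. If $\mathrm{cf}(\zeta)=\omega_1$, then $\mathrm{cf}(\pi(\zeta))=\omega_1$, so $\pi(\zeta)\in T_G$ by Claim A. Write $\lim C$ for the set of limit points of $C$.

**Step 1 (the three kinds of $c_\xi$).**

* If $\mathrm{cf}(\zeta)=\omega_1$, let $c_\zeta=\{\xi<\zeta:\pi(\xi)\in\lim C_{\pi(\zeta)}\}$. By Claims B and C, $\lim C_{\pi(\zeta)}\cap\pi(\zeta)$ is club in $\pi(\zeta)$ and consists of elements of $C_{\pi(\zeta)}$; $\pi[\zeta]$ is also club in $\pi(\zeta)$. As the cofinality is uncountable, the intersection is club, and since $\pi$ is continuous, $c_\zeta$ is club in $\zeta$. Its order type is at most that of $C_{\pi(\zeta)}$, which is $\omega_1$, hence equals $\omega_1$.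
* If $\mathrm{cf}(\xi)=\omega$ and $\xi$ is a limit point of $c_\zeta$ for some $\zeta>\xi$ of cofinality $\omega_1$, let $c_\xi=c_\zeta\cap\xi$. This does not depend on $\zeta$. If $\zeta'$ is another such ordinal, then by continuity $\pi(\xi)$ is a limit of limit points, hence a limit point, of $C_{\pi(\zeta)}$ and likewise of $C_{\pi(\zeta')}$. By Claim D these sets agree below $\pi(\xi)$, so they have the same limit points below $\pi(\xi)$, and hence $c_\zeta\cap\xi=c_{\zeta'}\cap\xi$.
* For all other limit $\xi<\omega_2$ (all of cofinality $\omega$) let $c_\xi$ be any cofinal subset of $\xi$ of type $\omega$.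

**Step 2 (coherence).** Each $c_\xi$ is club in $\xi$ of order type $\le\omega_1$. Let $\beta<\xi$ be a limit point of $c_\xi$. Then $c_\xi$ is not of the third kind, so $c_\xi=c_\zeta\cap\xi$ for some $\zeta\ge\xi$ of cofinality $\omega_1$, and $\beta$ is a limit point of $c_\zeta$. As $c_\zeta$ has type $\omega_1$, $c_\zeta\cap\beta$ is countable, so $\mathrm{cf}(\beta)=\omega$. So $\beta$ is of the second kind, and $c_\beta=c_\zeta\cap\beta=c_\xi\cap\beta$.

Hence $(c_\xi)$ is a $\square_{\omega_1}$ sequence in $V[G]$. With Section 7 this proves Theorem 1, and the answer to the question is yes. $\blacksquare$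

## 10. Which stationary subsets of $S^2_1$ can survive

Theorem 1 keeps stationary subsets of $B_e$. This section, not used in the answer, shows that the sets $B_e$ are the right ones, and that the restriction is a real one.

**Lemma 7.** If $\square_{\omega_1}$ holds in $W$, then in $W$ there are $e:\omega_2\to[\omega_2]^\omega$ and a club $D\subseteq\omega_2$ with $D\cap S^2_1\subseteq B_e$.

*Proof.* Let $(C_\alpha)$ be the sequence and let $f_\beta:\omega_1\to\beta$ be surjections ($0<\beta<\omega_2$). For limit $\delta$ with $C_\delta$ countable and $i<\omega_1$, put $e(\omega_1\cdot\delta+i)=\bigcup\{f_\beta[i]:\beta\in C_\delta\setminus\{0\}\}$, and let $e=\emptyset$ elsewhere. Let $D=\{\alpha<\omega_2:\omega_1\cdot\alpha=\alpha>0\}$. Let $\alpha\in D\cap S^2_1$. Then $C_\alpha$ has type $\omega_1$; let $(\gamma_i)_{i<\omega_1}$ enumerate it increasingly. For limit $i$, $\gamma_i$ is a limit point of $C_\alpha$, so $C_{\gamma_i}=C_\alpha\cap\gamma_i=\{\gamma_j:j<i\}$ is countable, and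
$$a_i:=\bigcup\{f_{\gamma_j}[i]:j<i,\ \gamma_j>0\}=e(\omega_1\cdot\gamma_i+i),\qquad \omega_1\cdot\gamma_i+i<\omega_1\cdot\alpha=\alpha.$$
The $a_i$ ($i$ limit) are countable, increasing, continuous at limits of limits, and have union $\alpha$ because the $f_{\gamma_j}$ are surjections and the $\gamma_j$ are cofinal in $\alpha$. So $\{a_i:i<\omega_1\text{ limit}\}$ is club in $[\alpha]^\omega$ by (F3), and $\alpha\in B_e$. $\square$

**Theorem 8 (ZFC).** For a stationary $A\subseteq S^2_1$ the following are equivalent.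

(a) Some $\omega_3$-c.c. poset preserving $\omega_1$, $\omega_2$ and stationary subsets of $\omega_1$ forces "$\square_{\omega_1}$ and $A$ is stationary".

(b) Some poset of size $\le\aleph_2$ preserving all cardinals and cofinalities and all stationary subsets of $\omega_1$ forces "$\square_{\omega_1}$ and $A$ is stationary".

(c) There is $e:\omega_2\to[\omega_2]^\omega$ such that $A\cap B_e$ is stationary.

Moreover, $A=S^2_1$ satisfies these conditions.

*Proof.* (c)$\Rightarrow$(b): Theorem 1 applied to $e$ preserves the stationarity of $A\cap B_e$. (b)$\Rightarrow$(a): a poset of size $\le\aleph_2$ is $\omega_3$-c.c.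

(a)$\Rightarrow$(c). Let $W=V[G]$ be an extension by such a poset, and take $e_W,D_W$ from Lemma 7 in $W$. As $\omega_1$ and $\omega_2$ are preserved, $S^2_1$ is the same in $V$ and $W$. Write $e_W[\alpha]=\{e_W(\xi):\xi<\alpha\}$, and similarly for other functions. In $V$ fix bijections $g_\alpha:\omega_1\to\alpha$ ($\omega_1\le\alpha<\omega_2$). For $\alpha\in D_W\cap S^2_1$, in $W$ we have $g_\alpha[i]\in e_W[\alpha]$ for club many $i$, by (F2).

*Bringing the list into $V$.* Let $u(\xi)=e_W(\xi)$ if $e_W(\xi)\in([\omega_2]^\omega)^V$, and $u(\xi)=\emptyset$ otherwise. By the $\omega_3$-c.c. each $u(\xi)$ has at most $\omega_2$ possible values, so there is $Y\in V$ with $Y\subseteq([\omega_2]^\omega)^V$, $|Y|^V\le\omega_2$ and $\mathrm{ran}(u)\subseteq Y$. Let $e'\in V$ map $\omega_2$ onto $Y$. In $W$ the set $D'=\{\alpha\in D_W:u[\alpha]\subseteq e'[\alpha]\}$ contains a club, namely the elements of $D_W$ closed under a function sending $\xi$ to some $k$ with $e'(k)=u(\xi)$.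

*Bringing the clubs into $V$.* Let $\alpha\in D'\cap S^2_1$ and $Z_\alpha=\{i<\omega_1:g_\alpha[i]\in e'[\alpha]\}\in V$. If $g_\alpha[i]=e_W(\xi)$ with $\xi<\alpha$, then, as $g_\alpha[i]\in V$, it equals $u(\xi)\in e'[\alpha]$. So $Z_\alpha$ contains a club of $W$, and $\omega_1\setminus Z_\alpha$ is nonstationary in $W$. By preservation of stationary subsets of $\omega_1$ it is nonstationary in $V$. So $Z_\alpha$ contains a club of $V$, and $\alpha\in B_{e'}^V$ by (F3). Hence $A\cap D'\subseteq A\cap B_{e'}^V$. As $A\cap D'$ is stationary in $W$, $A\cap B_{e'}$ is stationary in $V$.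

For the last claim: Theorem 1 with any $e$ gives a poset as in (b) for $A=S^2_1$, since cofinalities are preserved, so $(S^2_1)^V=(S^2_1)^{V[G]}$, which is stationary in $V[G]$. $\square$

**Proposition 9.** Suppose $A\subseteq S^2_1$ and $(C_\alpha:\alpha\in A)$ are pairwise disjoint, $C_\alpha$ club in $[\alpha]^\omega$. If $W\supseteq V$ is an outer model with the same $\omega_1$ and $\omega_2$ satisfying $\square_{\omega_1}$, then $A$ is nonstationary in $W$.

*Proof.* Let $e_W,D_W$ be as in Lemma 7 and $g_\alpha\in V$ as above. For $\alpha\in A$, $g_\alpha[i]\in C_\alpha$ for club many $i$, by (F2) in $V$; a club of $V$ is still a club in $W$. For $\alpha\in A\cap D_W$, in $W$ also $g_\alpha[i]\in e_W[\alpha]$ for club many $i$. So there is $\xi_\alpha<\alpha$ with $e_W(\xi_\alpha)\in C_\alpha$. If $A$ were stationary in $W$, Fodor's lemma would give $\alpha\neq\beta$ in $A\cap D_W$ with $\xi_\alpha=\xi_\beta$, so $C_\alpha\cap C_\beta\neq\emptyset$, a contradiction. $\square$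

**Remark.** S.-D. Friedman and J. Krueger (*Thin stationary sets and disjoint club sequences*, Trans. Amer. Math. Soc. 359 (2007)) proved that Martin's Maximum implies the existence of a family as in Proposition 9 with $A$ stationary. Given this, and assuming that Martin's Maximum is consistent, "stationary $A\subseteq B_e$" in Theorem 1 cannot be replaced in ZFC by "stationary $A\subseteq\omega_2$": the poset of Theorem 1 preserves $\omega_1$ and $\omega_2$ and forces $\square_{\omega_1}$, so by Proposition 9 it makes such an $A$ nonstationary.
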